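# Point-countable bases and unions of few metrizable subspaces

## 1. The guess "at most $\mathfrak c$ pieces", tested on small bases

Throughout, regular spaces are assumed to be $T_1$ (equivalently, Hausdorff), and $\mathfrak c=2^{\aleph_0}$. A base $\mathcal B$ of a space $X$ is *point-countable* if every point of $X$ lies in at most countably many members of $\mathcal B$. The question of this lecture, taken from the text "Metrizable Subspaces Of Spaces" (http://www.auburn.edu/~gruengf/papers/pcb.pdf), is whether every regular space with a point-countable base is the union of at most $\mathfrak c$ metrizable subspaces. The subspaces need not be closed.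

The first guess is yes, because neighboring classes of spaces do decompose in this way. Here are the definitions needed to say so.

**Definition (networks and $\sigma$-spaces).** A family $\mathcal N$ of subsets of $X$ is a *network* if for every $x\in X$ and every open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subseteq U$. A family is *discrete* if every point has a neighborhood meeting at most one member of it. A *$\sigma$-space* is a regular space with a network that is a countable union of discrete families. Example: in a countable regular space, the families $\{\{x\}\}$, one for each point $x$, show that the space is a $\sigma$-space, whatever its topology is.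

**Definition (three kinds of structure).** A base is *$\sigma$-disjoint* if it is a countable union of pairwise disjoint families. It is *$\sigma$-point-finite* if it is a countable union of point-finite families. A space is *quasi-developable* if there are families $\mathcal G_n$ ($n\in\omega$) of open sets such that for each $x$ and each open $U\ni x$ there is $n$ with $x\in\mathrm{st}(x,\mathcal G_n)\subseteq U$, where $\mathrm{st}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$.

A $\sigma$-disjoint base is $\sigma$-point-finite, and a $\sigma$-point-finite base is point-countable. One example serves for all of these. Take the real line and make every irrational point isolated. The intervals with rational endpoints (each forming a family by itself) and the family of all singletons of irrationals form a $\sigma$-disjoint base. For a quasi-development, let $\mathcal G_0$ be the family of singletons of irrationals and let $\mathcal G_n$, $n\ge1$, consist of all open intervals of length $1/n$. For irrational $x$ we have $\mathrm{st}(x,\mathcal G_0)=\{x\}$, and for rational $x$ we have $\mathrm{st}(x,\mathcal G_n)=(x-\frac1n,x+\frac1n)$.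 This space is the union of two metrizable subspaces: the rationals with their usual topology, and the irrationals with the discrete topology.

We use the following background, due to van Douwen, Lutzer, Pelant and Reed.

**Fact A.** Every $\sigma$-space is the union of at most $\mathfrak c$ closed metrizable subspaces.

**Fact B.** Every $T_1$-space with a $\sigma$-point-finite base, and more generally every quasi-developable $T_1$-space, is the union of at most $\mathfrak c$ metrizable subspaces.

The word "closed" cannot be added to the guess: Gruenhage has a regular space with a point-countable base that is not the union of at most $\mathfrak c$ closed metrizable subspaces. The guess itself survives two tests.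

*Bases of size at most $\mathfrak c$.* Let $X$ be $T_1$ with a point-countable base $\mathcal B$, $|\mathcal B|\le\mathfrak c$. The map $x\mapsto\mathcal B_x=\{B\in\mathcal B:x\in B\}$ is injective, since $X$ is $T_1$, and its values are countable subsets of $\mathcal B$. So $|X|\le\mathfrak c^{\omega}=\mathfrak c$, and $X$ is the union of at most $\mathfrak c$ singletons.

*Bases of size at most $2^{\mathfrak c}$.* Now $X$ may have more than $\mathfrak c$ points. A sensible plan is to color the base with countably many colors. On the set of points $x$ for which the coloring is injective on $\mathcal B_x$, each color class becomes a disjoint family. A few colorings should then handle all points.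

**Theorem 2.** Let $\nu^\omega=\nu\ge2$ (for example $\nu=\mathfrak c$). Every $T_1$-space $X$ with a point-countable base $\mathcal B$ of size at most $2^\nu$ is the union of at most $\nu$ metrizable subspaces.

*Proof.* First, $\nu=\nu^\omega\ge2^\omega=\mathfrak c$.

**Step 1: few colorings that are injective on every countable set.** Regard $\mathcal B$ as a subset of ${}^\nu\{0,1\}$. For a countable $S\subseteq\nu$ and a sequence $b=(b_n)_{n<\omega}$ of elements of ${}^S\{0,1\}$, define $f_{S,b}:{}^\nu\{0,1\}\to\omega$ as follows: $f_{S,b}(a)=n+1$ for the least $n$ with $a\restriction S=b_n$, and $f_{S,b}(a)=0$ if there is no such $n$. There are at most $\nu^\omega=\nu$ sets $S$, and for each of them at most $(2^{\omega})^{\omega}=\mathfrak c$ sequences $b$. So there are at most $\nu\cdot\mathfrak c=\nu$ functions $f_{S,b}$. Let $\{a_n:n<\omega\}\subseteq{}^\nu\{0,1\}$ be countable (listed with repetitions if it is finite). For each pair of distinct $a_n,a_m$ pick a coordinate where they differ, and let $S$ be the countable set of coordinates picked. Put $b_n=a_n\restriction S$. Then $f_{S,b}(a_n)-1$ is the least $m$ with $a_m\restriction S=a_n\restriction S$,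 that is, with $a_m=a_n$. So $f_{S,b}$ is injective on $\{a_n:n<\omega\}$.

**Step 2: each coloring gives one piece.** For $f=f_{S,b}$ let $X_f$ be the set of all $x\in X$ such that $f$ is injective on the countable set $\mathcal B_x$. By Step 1 these at most $\nu$ sets cover $X$. Fix $f$ and $n$. If $x\in B\cap B'\cap X_f$ with $f(B)=f(B')=n$, then $B,B'\in\mathcal B_x$ have the same color, so $B=B'$. Hence $\{B\cap X_f:B\in\mathcal B,\ f(B)=n\}$ is pairwise disjoint, and over all $n$ these families form a $\sigma$-disjoint base of $X_f$. By Fact B, $X_f$ is the union of at most $\mathfrak c\le\nu$ metrizable subspaces. Altogether at most $\nu\cdot\nu=\nu$ of them cover $X$. $\square$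

Where does this method stop? A list of $\mathfrak c$ functions $\mathcal B\to\omega$ gives each $B\in\mathcal B$ one of $\omega^{\mathfrak c}=2^{\mathfrak c}$ patterns of values. If $|\mathcal B|>2^{\mathfrak c}$, then two different members of $\mathcal B$ have the same pattern, and no function on the list is injective even on that pair. So the coloring argument ends exactly at size $2^{\mathfrak c}$. The guess itself fails at $2^{2^{\mathfrak c}}$ at the latest, and no other bound in place of $\mathfrak c$ would rescue it.

**Theorem 1.** For every infinite cardinal $\nu$ there is a zero-dimensional Hausdorff (hence regular, even Tychonoff) space $X$ with a point-countable base of clopen sets, with $|X|,w(X)\le2^{2^\nu}$, such that $X$ is not the union of at most $\nu$ subspaces each having a $\sigma$-disjoint base. In particular, $X$ is not the union of at most $\nu$ metrizable subspaces.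

The last sentence follows from the one before it: by the theorems of Bing and Stone, a metrizable space has a $\sigma$-discrete base, and the distinct members of a discrete family are disjoint. With $\nu=\mathfrak c$ the theorem answers the question: **no**, in ZFC. The rest of the lecture proves Theorem 1 and, at the end, combines it with Theorem 2.

## 2. Sequence spaces and recurrent points

A point-countable base turns points into countable sets: replace $x$ by $\mathcal B_x$. Then the sets $\{x:F\subseteq\mathcal B_x\}=\bigcap F$ with $F\subseteq\mathcal B$ finite form a base. So we may as well start from countable sets. We take ranges of increasing sequences of ordinals, because sequences can be shifted.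

**Definition (the space of a tree).** Let $\mathcal T$ be a set of strictly increasing finite sequences of ordinals below $\lambda$, closed under initial segments. Let $X(\mathcal T)$ be the set of all $x\in\lambda^\omega$ with $x\restriction l\in\mathcal T$ for all $l$. For finite $F\subseteq\lambda$ put
$$B_F=\{x\in X(\mathcal T):F\subseteq\operatorname{ran}x\},\qquad B_\alpha=B_{\{\alpha\}}.$$
Since $B_F\cap B_G=B_{F\cup G}$ and $B_\emptyset=X(\mathcal T)$, these sets form a base of a topology, which we use. It is point-countable: if $x\in B_F$, then $F$ is a finite subset of the countable set $\operatorname{ran}x$. At $x$ the sets $B_{\{x_0,\dots,x_n\}}$, $n\in\omega$, form a neighborhood base.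

**Definition (recurrent point).** Let $\Theta:\mathcal T\to\Omega$. A point $x\in X(\mathcal T)$ is *recurrent for $\Theta$* if for every $n$ there is $m\ge1$ such that $(x_m,\dots,x_{m+n})\in\mathcal T$ and $\Theta(x_m,\dots,x_{m+n})=\Theta(x_0,\dots,x_n)$.

For example, if $\mathcal T$ is the set of all strictly increasing finite sequences and $\Theta(s)$ depends only on the length of $s$, then every $x$ is recurrent with $m=1$. The next statement says what recurrence is for. Suppose that $x$ and $y$ lie in the same piece, that a segment of $x$ is the beginning of $y$, and that the two points use the same disjoint family. Then disjointness forces $y$ into a set that contains only points with $x_0$ in their range, while $y$ begins above $x_0$.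

**Proposition 3.** Let $\nu$ be an infinite cardinal and suppose that for every $\Theta:\mathcal T\to\Omega$ with $|\Omega|\le2^\nu$ some point of $X(\mathcal T)$ is recurrent for $\Theta$. Then $X(\mathcal T)$ is not the union of at most $\nu$ subspaces each having a $\sigma$-disjoint base.

*Proof.* Write $X=X(\mathcal T)$. Suppose $X=\bigcup_{i<\nu}X_i$, where $X_i$ has a base $\bigcup_{j<\omega}\mathcal W_{i,j}$ and each $\mathcal W_{i,j}$ is a pairwise disjoint family of open subsets of $X_i$.

**Step 1: attach a code to each point.** For $x\in X$ choose $i$ with $x\in X_i$. The set $B_{x_0}\cap X_i$ is a neighborhood of $x$ in $X_i$, so choose $j$ and $W_x\in\mathcal W_{i,j}$ with $x\in W_x\subseteq B_{x_0}$. Finally choose $n$ with $B_{\{x_0,\dots,x_n\}}\cap X_i\subseteq W_x$. Put $\chi(x)=(i,j,n)\in\nu\times\omega\times\omega$.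

**Step 2: pass from points to finite sequences.** Recurrence speaks of functions on $\mathcal T$, so we record which codes are possible above a given finite sequence. For $s\in\mathcal T$ let
$$\Theta(s)=\{\chi(y):y\in X,\ y\restriction|s|=s\}\subseteq\nu\times\omega\times\omega.$$
There are at most $2^\nu$ possible values, so there is $x\in X$ recurrent for $\Theta$.

**Step 3: the contradiction.** Let $\chi(x)=(i,j,n)$ and take $m\ge1$ with $(x_m,\dots,x_{m+n})\in\mathcal T$ and $\Theta(x_m,\dots,x_{m+n})=\Theta(x_0,\dots,x_n)$. The right-hand side contains $\chi(x)$. Hence there is $y\in X$ with $y_a=x_{m+a}$ for $a\le n$ and $\chi(y)=(i,j,n)$. All of $y_0,\dots,y_n$ lie in $\operatorname{ran}x$, and $x\in X_i$, so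
$$x\in B_{\{y_0,\dots,y_n\}}\cap X_i\subseteq W_y.$$
Also $x\in W_x$, and $W_x,W_y$ both belong to the disjoint family $\mathcal W_{i,j}$. So $W_x=W_y\ni y$. Since $W_x\subseteq B_{x_0}$, we get $x_0\in\operatorname{ran}y$. But the least element of $\operatorname{ran}y$ is $y_0=x_m>x_0$. $\square$

So it suffices to find a tree $\mathcal T$ whose space has closed sets $B_\alpha$ and which has recurrent points for all functions with at most $2^\nu$ values.

## 3. Closed sets $B_\alpha$ against the freedom to shift

Two extreme trees show the difficulty.

*All strictly increasing sequences.* Here any two sequences $s,z$ with $\max s<z_0$ can be glued to $s^\frown z\in\mathcal T$, and every segment of a sequence is again in $\mathcal T$. But the space is not $T_1$: if $y=(x_1,x_2,\dots)$ is a tail of $x$, then $\operatorname{ran}y\subseteq\operatorname{ran}x$ and every basic set containing $y$ contains $x$.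

*A strict rule.* To make $B_\alpha$ closed, a finite part of $x$ must certify that $\alpha\notin\operatorname{ran}x$. Let each ordinal $v<\lambda$ carry a set $N_v\subseteq v$ of permitted predecessors and, for each $w\in N_v$, a finite set $S_v(w)$. Require for $i<j$ that $t_i\in N_{t_j}$ and
$$S_{t_j}(t_i)=\{t_0,\dots,t_{i-1}\}.$$
So each term remembers the exact past of every earlier term. Suppose $\alpha\notin\operatorname{ran}x$ and $\alpha<x_j$. Then no $y\in X(\mathcal T)$ contains all of $\alpha,x_j,x_{j+1}$ in its range: the set $S_{x_{j+1}}(x_j)$ would contain $\alpha$, by the rule for $y$, and would equal $\{x_0,\dots,x_{j-1}\}$, by the rule for $x$. This handles every $\alpha$ below some $x_j$. But now there are no recurrent points at all. If $m,n\ge1$ and $(x_m,\dots,x_{m+n})\in\mathcal T$, then $S_{x_{m+1}}(x_m)=\emptyset$, while the rule for $x$ says $S_{x_{m+1}}(x_m)=\{x_0,\dots,x_{m-1}\}\ne\emptyset$.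

The failure is specific. When $s$ is placed below $v_0<v_1<\cdots$, the labels that the $v$'s put on each other are already fixed and do not mention $s$. A rule that forces the terms of $s$ into $S_{v_b}(v_a)$ can never be satisfied. So a term $t_i$ must sometimes be excused from the list $S_{t_k}(t_j)$. To keep $B_\alpha$ closed, every excuse must eventually run out along an infinite sequence. A natural number attached to each pair will manage the excuses: $t_i$ may be missing from $S_{t_k}(t_j)$ only if the number $r_{t_j}(t_i)$ is greater than $r_{t_k}(t_j)$, and along an infinite sequence the numbers $r_{x_k}(x_j)$ tend to infinity with $k$.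

## 4. The tree with excuses

Fix an infinite cardinal $\nu$ and put $\mu=2^\nu$, $\lambda=2^\mu$. Then $\lambda^\mu=\lambda$, and $\operatorname{cf}\lambda>\mu$ by König's theorem.

**The labels.** Let $\Pi$ be the set of pairs $(N,h)$ with $N\subseteq\lambda$, $|N|\le\mu$, and $h:N\to\omega\times[\lambda]^{<\omega}$. Then $|\Pi|=\lambda^\mu=\lambda$. A bijection $\lambda\to\Pi\times\lambda$ followed by the projection enumerates $\Pi$ in type $\lambda$ so that each pair occurs $\lambda$ times, hence cofinally often. For $v<\lambda$ let $(N_v,h_v)$ be the $v$-th pair if its first coordinate is a subset of $v$, and $(\emptyset,\emptyset)$ otherwise. Then: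

* $N_v\subseteq v$ for all $v<\lambda$;
* every $(N,h)\in\Pi$ equals $(N_v,h_v)$ for some $v$. Indeed, $\sup N<\lambda$ because $|N|\le\mu<\operatorname{cf}\lambda$, and the pair occurs at some index above $\sup N$.

For $w\in N_v$ write $h_v(w)=(r_v(w),S_v(w))$.

**The tree.** Let $\mathcal T$ be the set of finite sequences $t=(t_0,\dots,t_{q-1})$ in $\lambda$ such that

* (T1) $t_i\in N_{t_j}$ for $i<j$ (so $t$ is strictly increasing);
* (T2) for $i<j<k$: $r_{t_j}(t_i)>r_{t_k}(t_j)$ or $t_i\in S_{t_k}(t_j)$;
* (T3) for $i<j$: $S_{t_j}(t_i)\subseteq\{t_0,\dots,t_{i-1}\}$;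
* (T4) for $i<j$: $r_{t_j}(t_i)\ge j-i$.

In words: (T3) says that lists contain only true predecessors, (T2) says who may be left off a list, and (T4) makes the excuses run out. The set $\mathcal T$ is closed under initial segments and contains all sequences of length $1$. Put $\mathcal T_l=\mathcal T\cap\lambda^l$ and $X=X(\mathcal T)$, as in Section 2.

*Short sequences by hand.* A pair $(t_0,t_1)$ is in $\mathcal T$ iff $t_0\in N_{t_1}$, $S_{t_1}(t_0)=\emptyset$ and $r_{t_1}(t_0)\ge1$. For a triple $(t_0,t_1,t_2)\in\mathcal T$ the set $S_{t_2}(t_1)$ is $\emptyset$ or $\{t_0\}$. If also the shifted pair $(t_1,t_2)$ is in $\mathcal T$, as recurrence wants, then $S_{t_2}(t_1)=\emptyset$, and (T2) says $r_{t_1}(t_0)>r_{t_2}(t_1)$. So shifting is possible, but it has to be paid for with large numbers on the early pairs.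

**Lemma 4.** If $x\in X$ and $\alpha<\lambda$, $\alpha\notin\operatorname{ran}x$, then there is a finite $F\subseteq\operatorname{ran}x$ with $B_F\cap B_\alpha=\emptyset$. Consequently all sets $B_F$ are clopen, and $X$ is a zero-dimensional Hausdorff space with a point-countable base of clopen sets and with $|X|,w(X)\le\lambda=2^{2^\nu}$.

*Proof.* **Case 1: $\alpha<x_j$ for some $j$.** Here the excuse of $\alpha$ must run out. If $\alpha\notin N_{x_j}$, take $F=\{x_j\}$: a point $y\in B_F\cap B_\alpha$ would have $\alpha$ before $x_j$ in its range, against (T1). If $\alpha\in N_{x_j}$, let $k=r_{x_j}(\alpha)$, $l=j+k+1$ and $F=\{x_j,x_l\}$. By (T4) for $x$, $r_{x_l}(x_j)\ge l-j=k+1>k$. Suppose $y\in B_F\cap B_\alpha$. Then $\alpha<x_j<x_l$ are terms of $y$, and (T2) for $y$ gives $r_{x_j}(\alpha)>r_{x_l}(x_j)$ or $\alpha\in S_{x_l}(x_j)$. The first alternative fails, so $\alpha\in S_{x_l}(x_j)$. By (T3) for $x$, $S_{x_l}(x_j)\subseteq\{x_0,\dots,x_{j-1}\}\subseteq\operatorname{ran}x$, a contradiction.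

**Case 2: $\alpha>x_j$ for all $j$.** Here (T4) bounds the number of terms between $x_0$ and $\alpha$. If $x_0\notin N_\alpha$, take $F=\{x_0\}$ and use (T1). Otherwise let $m=r_\alpha(x_0)$ and $F=\{x_0,\dots,x_m\}$. Suppose $y\in B_F\cap B_\alpha$, with $x_0=y_i$ and $\alpha=y_l$. The terms $x_0<x_1<\dots<x_m<\alpha$ all occur in $y$, so $l-i\ge m+1$, and (T4) for $y$ gives $r_\alpha(x_0)\ge m+1$, a contradiction.

**The topology.** By the first part, the complement of $B_\alpha$ is open, so $B_\alpha$ is clopen. So is each $B_F$, as a finite intersection of sets $B_\alpha$ (or $X$ itself). If $x\ne y$ are in $X$, then their ranges differ, because both are strictly increasing. So some $\alpha$ lies in exactly one of the ranges, and the clopen set $B_\alpha$ separates $x$ from $y$. Point-countability was seen in Section 2. Finally $|X|\le\lambda^\omega=\lambda$, and there are at most $\lambda$ sets $B_F$. $\square$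

The next lemma says exactly what suffices for gluing two sequences of the same length.

**Lemma 5 (gluing criterion).** Let $l\ge1$, $s=(s_0,\dots,s_{l-1})\in\mathcal T_l$ and $\bar v=(v_0,\dots,v_{l-1})\in\mathcal T_l$. Let $K\in\omega$ satisfy $K>2l$ and $K>r_{v_b}(v_a)$ for all $a<b<l$. If for all $i,a<l$
$$s_i\in N_{v_a}\quad\text{and}\quad h_{v_a}(s_i)=(K,\{s_0,\dots,s_{i-1}\}),\tag{1}$$
then $s^\frown\bar v\in\mathcal T$.

*Proof.* In $s^\frown\bar v$ the term $s_i$ has index $i$ and $v_a$ has index $l+a$. We check the four conditions; instances that concern only $s$ hold because $s\in\mathcal T$.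

* (T1) For $s_i,v_a$ it is assumed, and for $v_a,v_b$ it holds because $\bar v\in\mathcal T$.
* (T2) For $s_i,s_j,v_a$ with $i<j$: $s_i\in\{s_0,\dots,s_{j-1}\}=S_{v_a}(s_j)$. For $s_i,v_a,v_b$ with $a<b$: $r_{v_a}(s_i)=K>r_{v_b}(v_a)$. For three $v$'s it holds in $\bar v$, and (T2) does not mention indices.
* (T3) $S_{v_a}(s_i)=\{s_0,\dots,s_{i-1}\}$ is as required, and $S_{v_b}(v_a)\subseteq\{v_0,\dots,v_{a-1}\}$, which is contained in the set of predecessors of $v_a$ in $s^\frown\bar v$.
* (T4) $r_{v_a}(s_i)=K>2l>(l+a)-i$, and $r_{v_b}(v_a)\ge b-a=(l+b)-(l+a)$. $\square$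

Recurrence will be built by doubling: given a finite sequence $t$ of length $l$, glue above it a sequence $z$ of the same length on which $\Theta$ takes the same values. So for a large set $Z\subseteq\mathcal T_l$ we need many pairs $s,\bar v\in Z$ as in Lemma 5. Size is the wrong notion of "large" here, already for $l=1$. The set $Z=\{v<\lambda:N_v=\emptyset\}$ is unbounded in $\lambda$, since the pair $(\emptyset,\emptyset)$ occurs cofinally often, but no $(s,v)$ with $s,v\in Z$ is in $\mathcal T$, because $s\notin N_v$. A large set must contain ordinals $v$ whose labels $h_v$ take the required values on sets that we have not chosen yet. This leads to the next definition.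

## 5. Generic ordinals and the ideal $J$

Let $H(\kappa)$ denote the set of all sets whose transitive closure has size less than $\kappa$. Put $H=H(\lambda^+)$. Then $\lambda\cup P(\lambda)\subseteq H$ and $|H|=2^\lambda$. Let
$$\mathcal S=\{A\subseteq H:|A|=\mu,\ \mu\subseteq A\}.$$

**Definition (generic ordinal).** For a set $A$, an ordinal $v<\lambda$ is *$A$-generic* if $N_v=A\cap\lambda$ and, for every $D\in A$ with $D\subseteq\lambda$ and $|D|\ge\mu$ and every $e\in\omega\times[A\cap\lambda]^{<\omega}$,
$$|\{w\in D\cap A:h_v(w)=e\}|=\mu.\tag{2}$$

So the label function of a generic $v$ takes every conceivable value, $\mu$ times, on every set of size at least $\mu$ that $A$ knows. For instance, if $\lambda\in A$, then $h_v(w)=(5,\emptyset)$ for $\mu$ many $w\in A\cap\lambda$. Two remarks: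

* If $v$ is $A$-generic, then $v\notin A$, because $v\in A$ would give $v\in A\cap\lambda=N_v\subseteq v$.
* Genericity depends only on $A\cap\lambda$ and $A\cap P(\lambda)$.

**Definition (the ideal $J$).** For $f:H^{<\omega}\to H$, a set $A\subseteq H$ is *$f$-closed* if $f(a)\in A$ for every finite sequence $a$ from $A$. For $E\subseteq\lambda$ put $E\in J$ iff there is $f:H^{<\omega}\to H$ such that for no $f$-closed $A\in\mathcal S$ is there an $A$-generic $v\in E$. Such an $f$ is a *witness* for $E\in J$.

Two examples. The set $\{v:N_v=\emptyset\}$ that stopped us above is in $J$, with any $f$ as witness: if $v$ is $A$-generic with $A\in\mathcal S$, then $N_v=A\cap\lambda\supseteq\mu\neq\emptyset$. Every bounded set $E\subseteq\delta<\lambda$ is in $J$, with the constant function $\delta$ as witness: an $f$-closed $A$ contains $\delta$, so an $A$-generic $v$ has $\delta\in N_v\subseteq v$ and $v\notin E$.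

Fix a function $\mathbf f$ that assigns to each $E\in J$ a witness $f_E=\mathbf f(E)$. Fix a regular $\theta>2^\lambda$. Then $H$, every $f:H^{<\omega}\to H$, $J$, $\mathbf f$, the sequence $(N_v,h_v)_{v<\lambda}$, $\mathcal T$ and all $P(\lambda^l)$ are elements of $H(\theta)$.

**Definition (model).** A *model* is an elementary submodel $M\prec H(\theta)$ with $|M|=\mu$, $\mu\subseteq M$ and $\nu,\mu,\lambda,H,(N_v,h_v)_{v<\lambda},J,\mathbf f,\mathcal T\in M$.

We use these standard facts about a model $M$.

* (M1) Every element of $H(\theta)$ that is definable in $H(\theta)$ from elements of $M$ is in $M$; for example, finite sequences of elements of $M$ are.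
* (M2) If $C\in M$ and $|C|\le\mu$, then $C\subseteq M$. If $C\neq\emptyset$, then by elementarity $M$ contains a surjection $\mu\to C$, and its values at the $\xi\in\mu\subseteq M$ are in $M$.
* (M3) If $D\in M$ and $|D|\ge\mu$, then $|D\cap M|=\mu$. Indeed, $M$ contains an injection $\mu\to D$, and its $\mu$ values lie in $M$.
* (M4) By the Löwenheim–Skolem theorem, every $p\in H(\theta)$ belongs to some model.

As an illustration of (M2), $M\cap\mu^+$ is an ordinal, because $\beta\in M\cap\mu^+$ implies $\beta\subseteq M$. If $M$ is a model, then $M\cap H\in\mathcal S$, and $M$-generic means the same as $(M\cap H)$-generic, since $M$ and $M\cap H$ have the same elements in $\lambda$ and in $P(\lambda)$.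

**Lemma 6.**

1. $J$ is an ideal closed under unions of at most $\mu$ members, and it contains all subsets of $\lambda$ of size at most $\mu$.
2. $\lambda\notin J$.
3. If $M$ is a model, $R\in J\cap M$ and $v$ is $M$-generic, then $v\notin R$.
4. If $E\subseteq\lambda$, $E\notin J$ and $p\in H(\theta)$, then there are a model $M\ni p$ and an $M$-generic $v\in E$.

*Proof.* **(1)** A witness for $E$ is a witness for each subset of $E$. Let $f_\xi$ witness $E_\xi\in J$ for $\xi<\mu$ (shorter lists may be repeated). To treat all $f_\xi$ at once, code the index into the argument: $f(\xi^\frown a)=f_\xi(a)$ for $\xi<\mu$, and $f=0$ elsewhere. If $A\in\mathcal S$ is $f$-closed, then $\mu\subseteq A$ shows that $A$ is $f_\xi$-closed for each $\xi<\mu$, so no $A$-generic $v$ lies in any $E_\xi$. Hence $f$ witnesses $\bigcup_\xi E_\xi\in J$. Now let $E=\{e_\xi:\xi<\mu\}$. Let $f((\xi))=e_\xi$ for $\xi<\mu$ and $f=0$ elsewhere. An $f$-closed $A\in\mathcal S$ contains $E$, and an $A$-generic $v$ is not in $A$, so $v\notin E$. (The empty set is trivially in $J$.)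

**(2)** Given any $f:H^{<\omega}\to H$, we produce an $f$-closed $A\in\mathcal S$ and an $A$-generic $v$; this is where the enumeration of all of $\Pi$ is used. Take a model $M\ni f$ and let $A=M\cap H$. By (M1), $A$ is $f$-closed. There are exactly $\mu$ pairs $(D,e)$ with $D\in A$, $D\subseteq\lambda$, $|D|\ge\mu$ and $e\in\omega\times[A\cap\lambda]^{<\omega}$. List them in type $\mu$, each one $\mu$ times, as $(D_\zeta,e_\zeta)_{\zeta<\mu}$. By (M3) each $D_\zeta\cap M$ has size $\mu$, so we can choose recursively distinct $w_\zeta\in D_\zeta\cap M$. Let $h(w_\zeta)=e_\zeta$, and $h(w)=(0,\emptyset)$ for all other $w\in M\cap\lambda$. Then $(M\cap\lambda,h)\in\Pi$, so there is $v$ with $(N_v,h_v)=(M\cap\lambda,h)$. For each $(D,e)$ the set in (2) contains $\mu$ of the $w_\zeta$, and it has size at most $|M|=\mu$. So $v$ is $A$-generic and $f$ is not a witness for $\lambda\in J$.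

**(3)** By (M1), $f_R=\mathbf f(R)\in M$. So $M\cap H\in\mathcal S$ is $f_R$-closed, and $v$ is $(M\cap H)$-generic. Since $f_R$ is a witness for $R$, $v\notin R$.

**(4)** We encode "being the trace of a model containing $p$" into one function $f$. Expand $H(\theta)$ by a well-order of $H(\theta)$ and by constants for $p$ and for the objects required in a model. Let $\{g_m:m<\omega\}$ be the set of all finitary functions on $H(\theta)$ definable without parameters in this expanded structure. It contains the identity and is closed under composition, and for every formula it contains a Skolem function (choose the least value in the well-order). Put $f(m^\frown a)=g_m(a)$ if $m<\omega$, the length of $a$ is the arity of $g_m$, and $g_m(a)\in H$; put $f=0$ otherwise. As $E\notin J$, $f$ is not a witness, so there are an $f$-closed $A\in\mathcal S$ and an $A$-generic $v\in E$. Let $M$ be the set of all values $g_m(a)$ with $a$ a finite sequence from $A$. By the Tarski–Vaught test $M\prec H(\theta)$. Also $A\subseteq M$, so $\mu\subseteq M$ and $|M|=\mu$, and $M$ contains $p$ and the required objects. So $M$ is a model. If $g_m(a)\in H$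 with $a$ from $A$, then $g_m(a)=f(m^\frown a)\in A$, because $m\in\omega\subseteq\mu\subseteq A$. Hence $M\cap H=A$, and $v$ is $M$-generic. $\square$

## 6. Big sets of sequences and generic chains

We need largeness for sets of finite sequences. We iterate $J$.

**Definition (big).** For $Z\subseteq\lambda^l$ and a sequence $u$ of length at most $l$, let $Z_u=\{z:u^\frown z\in Z\}$. A set $Z\subseteq\lambda^0=\{\emptyset\}$ is *big* iff it is nonempty. A set $Z\subseteq\lambda^{l+1}$ is *big* iff $\{u<\lambda:Z_{(u)}\text{ is big}\}\notin J$.

For $l=1$ this says $Z\notin J$ (identifying $(u)$ with $u$). In $\lambda^2$, the set $\{(u,w):u<w\}$ is big: for every $u$ the set $\{w:w>u\}$ has bounded complement, so it is not in $J$, because $\lambda\notin J$. The set $\{(u,w):w<u\}$ is not big, since all its sections are bounded.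

**Lemma 7.** A subset of a non-big set $Z\subseteq\lambda^l$ is non-big, and a union of at most $\mu$ non-big subsets of $\lambda^l$ is non-big.

*Proof.* By induction on $l$. For $l=0$ non-big means empty. For $l+1$, let $Z\subseteq\bigcup_{\xi<\mu}Z_\xi$ with all $Z_\xi$ non-big. If $Z_{(u)}$ is big, then by the induction hypothesis some $(Z_\xi)_{(u)}$ is big, because $Z_{(u)}\subseteq\bigcup_\xi(Z_\xi)_{(u)}$. So $\{u:Z_{(u)}\text{ big}\}\subseteq\bigcup_\xi\{u:(Z_\xi)_{(u)}\text{ big}\}$, which is in $J$ by Lemma 6(1). $\square$

The sequence whose $l$-th term is the set of big subsets of $\lambda^l$ belongs to $H(\theta)$ and is definable there from $\lambda$ and $J$. So it belongs to every model, and if $Z\in M$ then $\{u:Z_{(u)}\text{ big}\}\in M$.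

**Definition (generic chain).** Let $l\ge1$. A *generic chain* of length $l$ over $p$ consists of models $M_0,\dots,M_{l-1}$ and ordinals $v_0,\dots,v_{l-1}<\lambda$ such that $p\in M_0$, each $v_a$ is $M_a$-generic, and $M_a,v_a\in M_{a+1}$ for $a+1<l$.

Here $|M_a|=\mu$ and (M2) give $M_a\subseteq M_{a+1}$, so the models increase. For example, $v_0\in M_1\cap\lambda=N_{v_1}$, so $v_0<v_1$, and in the same way the whole sequence increases.

**Lemma 8.** Let $l\ge1$ and $Z\subseteq\lambda^l$.

* (A) If $Z$ is big and $p\in H(\theta)$, then there is a generic chain over $(p,Z)$ with $(v_0,\dots,v_{l-1})\in Z$.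
* (B) If there is a generic chain of length $l$ with $Z\in M_0$ and $(v_0,\dots,v_{l-1})\in Z$, then $Z$ is big.

*Proof.* **(A)** Since $Z$ is big, $\{u:Z_{(u)}\text{ big}\}\notin J$. Lemma 6(4) with parameter $(p,Z)$ gives a model $M_0$ and an $M_0$-generic $v_0$ in this set. Now $Z_{(v_0)}$ is big, so $\{u:Z_{(v_0,u)}\text{ big}\}\notin J$ if $l\ge2$. Apply Lemma 6(4) again, with the previous objects including $M_0$ and $v_0$ as the parameter, and continue. After $l$ steps, $Z_{(v_0,\dots,v_{l-1})}\subseteq\lambda^0$ is big, hence nonempty, so $(v_0,\dots,v_{l-1})\in Z$.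

**(B)** Suppose $Z$ is not big. Then $R_0=\{u:Z_{(u)}\text{ big}\}\in J\cap M_0$, and $v_0\notin R_0$ by Lemma 6(3). So $Z_{(v_0)}$ is not big. If $l\ge2$, then $Z_{(v_0)}\in M_1$, since $Z\in M_0\subseteq M_1$ and $v_0\in M_1$. The same argument with $M_1$ and $v_1$ shows that $Z_{(v_0,v_1)}$ is not big. Continuing, $Z_{(v_0,\dots,v_{l-1})}$ is not big, that is, it is empty, so $(v_0,\dots,v_{l-1})\notin Z$, a contradiction. $\square$

Part (B) is a test for bigness by a single sequence: one generic chain through $Z$ is enough, provided that $M_0$ knows $Z$.

## 7. Gluing inside a big set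

We now show that almost every $s\in Z$ can be continued by big many $z\in Z$. Consider first $l=1$. Suppose $Y\subseteq Z\subseteq\lambda$, $Y\notin J$, and take a model $M\ni Y,Z$ and an $M$-generic $v\in Y$. Since $|Y|>\mu$, genericity gives $s\in Y\cap M$ with $h_v(s)=(3,\emptyset)$, and then $(s,v)\in\mathcal T$ by Lemma 5 with $K=3$. The set $\{z\in Z:(s,z)\in\mathcal T\}$ belongs to $M$ and contains the generic $v$, so it is big. For larger $l$ there is one more difficulty: each $s_j$ must have the right label for all of $v_0,\dots,v_{l-1}$ at once. Genericity of $v_a$ concerns only sets in $M_a$, so we thin out step by step, and after each thinning the next model has to know the result.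

**Lemma 9.** Let $l\ge1$ and $Z\subseteq\mathcal T_l$. For $s\in Z$ let $Z^s=\{z\in Z:s^\frown z\in\mathcal T\}$. Then the set
$$Z_{\rm bad}=\{s\in Z:Z^s\text{ is not big}\}$$
is not big.

*Proof.* Suppose $Y=Z_{\rm bad}$ is big.

**Step 1: choose the upper sequence.** By Lemma 8(A) take a generic chain with $Y,Z\in M_0$ and $\bar v=(v_0,\dots,v_{l-1})\in Y$. As $\bar v\in\mathcal T$, the numbers $r_{v_b}(v_a)$, $a<b<l$, are defined. Let $K\in\omega$ exceed $2l$ and all of them.

**Step 2: choose the lower sequence with prescribed labels.** We choose recursively $s_0,\dots,s_{l-1}\in M_0\cap\lambda$ such that $Y_{(s_0,\dots,s_j)}$ is big and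
$$h_{v_a}(s_j)=(K,\{s_0,\dots,s_{j-1}\})\quad\text{for all }a<l.\tag{3}$$
Let $s_0,\dots,s_{j-1}$ be given and put $e=(K,\{s_0,\dots,s_{j-1}\})$ and
$$D_0=\{u<\lambda:Y_{(s_0,\dots,s_{j-1},u)}\text{ is big}\}.$$
Since $Y_{(s_0,\dots,s_{j-1})}$ is big (for $j=0$ this is $Y$ itself), $D_0\notin J$, so $|D_0|>\mu$ by Lemma 6(1). Also $D_0\in M_0$ and $e\in M_0$. For $a<l$ let
$$D_{a+1}=\{w\in D_a\cap M_a:h_{v_a}(w)=e\}.$$
We claim that $D_a\in M_a$ and $|D_a|\ge\mu$ for each $a<l$, and that $|D_l|=\mu$. This holds for $a=0$. If it holds for $a<l$, then $e\in\omega\times[M_0\cap\lambda]^{<\omega}\subseteq\omega\times[M_a\cap\lambda]^{<\omega}$, so genericity of $v_a$, that is (2) with $D=D_a$, gives $|D_{a+1}|=\mu$. If moreover $a+1<l$, then $D_a,M_a,v_a,e\in M_{a+1}$, and $D_{a+1}$ is definable from these and $(N_v,h_v)_{v<\lambda}$, so $D_{a+1}\in M_{a+1}$. This proves the claim. Pick any $s_j\in D_l$. Since $D_l\subseteq\dots\subseteq D_1\subseteq D_0\cap M_0$, we have $s_j\in M_0\cap\lambda$, the set $Y_{(s_0,\dots,s_j)}$ is big, and (3) holds.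

At the end $s=(s_0,\dots,s_{l-1})$ is a finite sequence from $M_0$, so $s\in M_0$. The set $Y_s\subseteq\lambda^0$ is big, hence nonempty, so $s\in Y$.

**Step 3: glue and reach a contradiction.** Both $s$ and $\bar v$ are in $Y\subseteq Z\subseteq\mathcal T_l$. For $i,a<l$ we have $s_i\in M_0\cap\lambda\subseteq M_a\cap\lambda=N_{v_a}$. Together with (3) this is exactly (1), and $K$ is as required in Lemma 5. So $s^\frown\bar v\in\mathcal T$, that is, $\bar v\in Z^s$. Now $Z^s\in M_0$, since it is definable from $Z,s,\mathcal T\in M_0$. By Lemma 8(B), applied to $Z^s$ and the same chain, $Z^s$ is big. This contradicts $s\in Z_{\rm bad}$. $\square$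

## 8. Recurrent points by doubling

**Lemma 10.** Let $\Theta:\mathcal T\to\Omega$ with $|\Omega|\le\mu$. Then some $x\in X$ is recurrent for $\Theta$.

*Proof.* We build $x$ as the union of sequences $t^0,t^1,\dots$ with $|t^k|=2^k$, where $t^{k+1}=t^k{}^\frown z^k$ and $z^k$ has the same $\Theta$-values as $t^k$ on all initial segments. Lemma 9 allows one such step unless $t^k$ is bad. The point is to never run into a bad sequence.

**Step 1: the bad sequences of each length form a non-big set.** For $l\ge1$ and $\tau\in\Omega^l$ let
$$Z_\tau=\{s\in\mathcal T_l:(\Theta(s\restriction1),\dots,\Theta(s\restriction l))=\tau\}.$$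
Let $\mathrm{bad}_l=\bigcup_{\tau\in\Omega^l}(Z_\tau)_{\rm bad}$ and $\mathrm{bad}_0=\emptyset$. Since $|\Omega^l|\le\mu$, Lemmas 9 and 7 show that $\mathrm{bad}_l$ is not big.

**Step 2: a condition that looks ahead.** Call $t\in\lambda^{<\omega}$ *safe* if for every $l'\ge0$ the set $\{z\in\lambda^{l'}:t^\frown z\in\mathrm{bad}_{|t|+l'}\}$ is not big. With $l'=0$ this says that $t\notin\mathrm{bad}_{|t|}$. By Step 1, $\emptyset$ is safe.

**Step 3: most one-term extensions of a safe sequence are safe.** Let $t$ be safe. We claim $\{u<\lambda:t^\frown u\text{ is not safe}\}\in J$, where $t^\frown u$ means $t^\frown(u)$. This set is the union over $l'<\omega$ of the sets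
$$\{u<\lambda:\{z\in\lambda^{l'}:t^\frown u^\frown z\in\mathrm{bad}_{|t|+1+l'}\}\text{ is big}\}.$$
Each of them is in $J$, by the definition of bigness, because $\{z\in\lambda^{l'+1}:t^\frown z\in\mathrm{bad}_{|t|+1+l'}\}$ is not big by safety of $t$. The union is in $J$ by Lemma 6(1).

**Step 4: safe extensions inside a big set.** Let $t$ be safe and $Y\subseteq\lambda^l$ big. We claim there is $z\in Y$ with $t^\frown z$ safe. Choose $z_0,z_1,\dots,z_{l-1}$ successively so that $Y_{(z_0,\dots,z_j)}$ is big and $t^\frown(z_0,\dots,z_j)$ is safe. At each stage the first requirement holds for a set of candidates outside $J$, and the second fails only on a set in $J$ by Step 3. So a candidate remains. At the end $Y_z$ is nonempty, that is, $z\in Y$.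

**Step 5: the doubling.** By Step 4 with $t=\emptyset$ and $Y=\lambda^1$, which is big because $\lambda\notin J$, there is a safe $t^0\in\lambda^1=\mathcal T_1$. Let a safe $t^k\in\mathcal T_{2^k}$ be given and let $\tau$ be such that $t^k\in Z_\tau$. Safety with $l'=0$ gives $t^k\notin\mathrm{bad}_{2^k}$, so $t^k\notin(Z_\tau)_{\rm bad}$, and $(Z_\tau)^{t^k}$ is big. By Step 4 choose $z^k\in(Z_\tau)^{t^k}$ such that $t^{k+1}=t^k{}^\frown z^k$ is safe. By the definition of $(Z_\tau)^{t^k}$, $t^{k+1}\in\mathcal T_{2^{k+1}}$.

**Step 6: the limit is recurrent.** Let $x=\bigcup_kt^k$. Every initial segment of $x$ is an initial segment of some $t^k\in\mathcal T$, so $x\in X$. Given $n$, take $k$ with $2^k\ge n+1$ and let $m=2^k\ge1$. Then $(x_m,\dots,x_{m+n})=z^k\restriction(n+1)$ is in $\mathcal T$, as an initial segment of $z^k\in\mathcal T$. Since $z^k$ and $t^k$ are in the same $Z_\tau$,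
$$\Theta(x_m,\dots,x_{m+n})=\Theta(z^k\restriction(n+1))=\Theta(t^k\restriction(n+1))=\Theta(x_0,\dots,x_n).\qquad\square$$

**Proof of Theorem 1.** By Lemma 4, $X$ is a zero-dimensional Hausdorff space with a point-countable base of clopen sets and $|X|,w(X)\le2^{2^\nu}$. By Lemma 10, every $\Theta:\mathcal T\to\Omega$ with $|\Omega|\le\mu=2^\nu$ has a recurrent point in $X=X(\mathcal T)$. By Proposition 3, $X$ is not the union of at most $\nu$ subspaces each having a $\sigma$-disjoint base. Since metrizable spaces have $\sigma$-disjoint bases, $X$ is not the union of at most $\nu$ metrizable subspaces. $\blacksquare$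

With $\nu=\mathfrak c$: there is a zero-dimensional Hausdorff space with a point-countable base that is not the union of at most $\mathfrak c$ metrizable subspaces.

## 9. Other kinds of pieces, and the least size of a bad base

**Corollary 11.** For every $\nu\ge\mathfrak c$, the space $X$ of Theorem 1 is not the union of at most $\nu$ quasi-developable subspaces, nor of at most $\nu$ subspaces with $\sigma$-point-finite bases.

*Proof.* All subspaces of $X$ are $T_1$. By Fact B each piece would be a union of at most $\mathfrak c\le\nu$ metrizable subspaces, so $X$ would be a union of at most $\nu\cdot\nu=\nu$ metrizable subspaces, against Theorem 1. $\square$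

Finally, put Theorems 1 and 2 together for $\nu=\mathfrak c$. Let $\kappa$ be the least cardinality of a point-countable base of a regular space that is not the union of at most $\mathfrak c$ metrizable subspaces. Such spaces exist by Theorem 1, whose base has size at most $2^{2^{\mathfrak c}}$, while Theorem 2 excludes bases of size at most $2^{\mathfrak c}$. Hence
$$2^{\mathfrak c}<\kappa\le2^{2^{\mathfrak c}}.$$
So $\kappa=(2^{\mathfrak c})^+$ whenever $2^{2^{\mathfrak c}}=(2^{\mathfrak c})^+$, for example under GCH. Whether $\kappa=(2^{\mathfrak c})^+$ in ZFC is not determined here.
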